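\title{Maximal plurisubharmonic functions with an arbitrarily deep isolated pole}

\begin{abstract}
Let $v$ be a plurisubharmonic function near a point $x\in\mathbb C^n$ that is locally bounded and maximal away from $x$. For $n=1$ such a function has a logarithmic pole. We show that for $n\ge2$ no lower bound holds: the minimum of $v$ over every small sphere around $x$ can tend to $-\infty$ at any prescribed rate, even when $(dd^cv)^n=\delta_x$ and $v$ is uniformly close to $\log|z-x|$ off a small ball. The examples are limits of $D_k^{-1}\log|F_k\circ\dots\circ F_1|$ for explicit polynomial maps $F_k$.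
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{The question}
Throughout, $|z|=\max_j|z_j|$ and $\|z\|$ is the Euclidean norm on $\mathbb C^n$, so that $|z|\le\|z\|\le\sqrt n\,|z|$. A function $v\colon\Omega\to[-\infty,\infty)$ on a domain $\Omega\subset\mathbb C^n$ is \emph{plurisubharmonic} (psh), written $v\in\mathrm{PSH}(\Omega)$, if $v\not\equiv-\infty$, $v$ is upper semicontinuous (usc), and its restriction to each disc in a complex line is subharmonic or identically $-\infty$. A psh function $v$ on an open set $D$ is \emph{maximal} in $D$ if it dominates every competitor that it dominates on the boundary: whenever $G\Subset D$ is open and $w$ is usc on $\overline G$, psh in $G$, and $w\le v$ on $\partial G$, then $w\le v$ in $G$. For locally bounded $v$ this is equivalent to the homogeneous complex Monge--Amp\`ere equation $(dd^cv)^n=0$ in $D$, and for $n=1$ it says that $v$ is harmonic.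

Consider $v\in\mathrm{PSH}(\Omega)$ that is locally bounded and maximal in $\Omega\setminus\{x\}$. The model is $\log|z-x|$, and it is natural to compare $v$ with the model through the ratio $v(z)/\log\|z-x\|$. One side of the comparison needs no maximality. The maximum $M(r)$ of a psh function over the sphere $\|z-x\|=r$ is a convex nondecreasing function of $\log r$, so $M(r)/\log r$ has a finite limit as $r\to0$; this limit is the lower limit of the ratio at $x$, the Lelong number of $v$. The upper limit of the ratio measures instead the \emph{minimum} of $v$ over small spheres, and it is finite exactly when $v\ge C\log\|z-x\|$ near $x$ for some constant $C$. The following is Question~2 of \cite{PS}.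

\begin{quote}
\emph{Let $n\ge2$. Are there a domain $\Omega\subset\mathbb C^n$, a point $x\in\Omega$ and a function $v\in\mathrm{PSH}(\Omega)\cap L^\infty_{\mathrm{loc}}(\Omega\setminus\{x\})$, maximal in $\Omega\setminus\{x\}$, such that}
\[
\limsup_{z\to x}\frac{v(z)}{\log\|z-x\|}=\infty\ ?
\]
\end{quote}

The choice of norm plays no role, since $\log|z|/\log\|z\|\to1$ as $z\to0$. The question is local, because a function maximal in $D$ is maximal in every open subset of $D$.

\subsection*{First cases}
Take $x=0$. Without maximality, examples are immediate in every dimension. Choose $a_k\to0$ with $0<\|a_k\|<\frac12$ and numbers $M_k\ge0$, and put $v(z)=\sum_k2^{-k}\max(\log\|z-a_k\|,-M_k)$ on the ball $\|z\|<\frac12$. The terms are nonpositive and psh, and near a point $z\ne0$ all but finitely many of the functions $\log\|z-a_k\|$ are bounded by a common constant. So $v$ is psh and locally bounded off $0$, while $v(a_k)\le-2^{-k}M_k$ is as negative as we please.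

With maximality, three observations suggest the answer ``no''.

\emph{One variable.} For $n=1$ the function $v$ is harmonic off $0$, so its Riesz measure is a point mass, $v=c\log|z|+h$ with $h$ harmonic near $0$, and the ratio tends to $c$.

\emph{No isolated wells.} Constants are competitors, so a maximal function obeys the minimum principle $\inf_Gv\ge\inf_{\partial G}v$. If $v$ is continuous off $0$, no component $G$ of $\{v<-M\}\setminus\{0\}$ is relatively compact in $\Omega\setminus\{0\}$, since $v\ge-M$ on $\partial G$ would give $v\ge-M$ in $G$. The wells at the points $a_k$ are thus forbidden: a point where $v$ is very negative must be joined to the pole, or to $\partial\Omega$, by a channel along which $v$ stays very negative.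

\emph{No circled examples.} Suppose $v(e^{i\theta}z)=v(z)$ for all real $\theta$ on a ball of radius larger than $eR$; maximality is not needed here. For $\|z\|=R$ the function $f(t)=v(e^tz)$ is convex on $(-\infty,1]$, so $f(t)\ge f(0)+t\,(f(1)-f(0))$ for $t<0$. As $v$ is bounded on the spheres of radii $R$ and $eR$, this gives $v(\zeta)\ge-C+C\log(\|\zeta\|/R)$ for $0<\|\zeta\|<R$, with $C$ independent of $z$.

\subsection*{Results}
The answer is nevertheless ``yes'', for every $n\ge2$, every domain $\Omega$ and every $x\in\Omega$. Let $\mathcal M_n$ be the set of all $v\in\mathrm{PSH}(\mathbb C^n)$ that are real-valued, continuous and maximal in $\mathbb C^n\setminus\{0\}$ and satisfy $v(0)=-\infty=\lim_{z\to0}v(z)$.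

\begin{theorem}\label{thm:points}
Let $n\ge2$ and let $A\colon(0,\infty)\to[0,\infty)$ be nonincreasing. There are $v\in\mathcal M_n$ and points $z^{(k)}\to0$, $z^{(k)}\ne0$, such that $v(z^{(k)})\le-A(\|z^{(k)}\|)$ for all $k$.
\end{theorem}

Take $A(r)=(\log r)^2$ for $r<1$ and $A(r)=0$ for $r\ge1$. Then $v(z^{(k)})/\log\|z^{(k)}\|\ge\bigl|\log\|z^{(k)}\|\bigr|\to\infty$ for large $k$, and the restriction of $v(z-x)$ to $\Omega$ answers the question. The rate can be attained on every small sphere, and the example can be normalized.

\begin{theorem}\label{thm:spheres}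
Let $n\ge2$, let $A\colon(0,\infty)\to[0,\infty)$ be nonincreasing, and let $\delta>0$, $\sigma_1\in(0,1)$. There is $v\in\mathcal M_n$ such that
\begin{itemize}
\item[(a)] for some $r_0>0$, $\min_{\|z\|=r}v\le-A(r)$ for every $r\in(0,r_0)$;
\item[(b)] $\bigl|v(z)-\log|z|\bigr|\le\delta$ for $|z|\ge2\sigma_1$;
\item[(c)] $(dd^cv)^n=\delta_0$ on $\mathbb C^n$, where $dd^c$ is normalized by $(dd^c\log|z|)^n=\delta_0$.
\end{itemize}
\end{theorem}

So no bound on the growth at the pole exists, even for unit Monge--Amp\`ere mass and for functions uniformly close to $\log|z|$ off a small ball. Monotonicity of $A$ is only a convenience: a function $A\ge0$ bounded on compact subsets of $(0,1]$ can be replaced by $\sup_{[r,1]}A$ for $r\le1$ and by $0$ for $r>1$. What maximality does force is a dichotomy.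

\begin{proposition}\label{prop:dichotomy}
Let $v\in\mathrm{PSH}(\Omega)\cap L^\infty_{\mathrm{loc}}(\Omega\setminus\{x\})$ be maximal in $\Omega\setminus\{x\}$, let $\overline B(x,R)\subset\Omega$, and put $m(r)=\inf_{\|z-x\|=r}v$. Then $\Lambda_0=\lim_{r\to0}m(r)/\log r$ exists in $[0,\infty]$ and equals $\limsup_{z\to x}v(z)/\log\|z-x\|$. If $\Lambda_0<\infty$, then
\[
v(z)\ge m(R)+\Lambda_0\log\bigl(\|z-x\|/R\bigr)\qquad\text{for }0<\|z-x\|<R .
\]
\end{proposition}

Hence either $v$ is bounded below by a logarithmic pole, or $m(r)/\log r\to\infty$ as a genuine limit.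

\subsection*{The method}
Functions $\log|\Phi|$, with $\Phi$ a polynomial self-map of $\mathbb C^n$ vanishing only at $0$, are maximal off $0$, and maximality survives locally uniform limits (Section~\ref{sec:maximal}). In Section~\ref{sec:step} we write down a map $F$ of degree $d$ such that $\frac1d\log|F|$ is within $\frac1d$ of $\log|z|$ outside a small polydisc, but drops by about $d\log2$ along a curve inside it; this curve is the channel. Composing such maps digs a new channel at each of a sequence of scales without disturbing the earlier ones (Section~\ref{sec:compositions}), which proves Theorem~\ref{thm:points}. That theorem is contained in Theorem~\ref{thm:spheres}(a), but its short proof shows the construction in its simplest form, and Sections~\ref{sec:spheres} and~\ref{sec:mass} refine it. Proposition~\ref{prop:dichotomy} is proved in Section~\ref{sec:dichotomy}, independently of the construction.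

\section{A supply of maximal functions}\label{sec:maximal}

We use the following textbook facts. If $f$ is holomorphic and $f\not\equiv0$, then $\log|f|$ is psh; a maximum of finitely many psh functions and a locally uniform limit of real-valued psh functions are psh; the composition of a psh function with a holomorphic map from a disc is subharmonic or identically $-\infty$. A usc function $u\not\equiv-\infty$ is psh as soon as, for each point $a$ and each direction $b$, the value $u(a)$ is at most the mean of $u$ over the circle $a+\rho e^{i\theta}b$ for all small $\rho>0$. If $u$ is usc on the closure of a bounded open set $U$ and psh in $U$, then $\sup_Uu\le\max_{\partial U}u$. From analytic geometry we need two facts: the common zero set $\mathcal A$ of $n-1$ holomorphic functions on an open subset of $\mathbb C^n$ has dimension at least $1$ at each of its points; and if $\dim_q\mathcal A\ge1$, there is a nonconstant holomorphic map $\gamma$ from a disc about $0\in\mathbb C$ into $\mathcal A$ with $\gamma(0)=q$ (normalize a one-dimensional irreducible germ contained in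 $\mathcal A$ at $q$).

\begin{lemma}\label{lem:limit}
Let $u_k$ be real-valued maximal psh functions on an open set $D$ that converge locally uniformly to $v$. Then $v$ is maximal in $D$.
\end{lemma}

\begin{proof}
Let $G\Subset D$ and let $w$ be a competitor with $w\le v$ on $\partial G$. Given $\varepsilon>0$, choose $k$ with $|v-u_k|\le\varepsilon$ on $\overline G$. Then $w-\varepsilon\le u_k$ on $\partial G$, hence $w-\varepsilon\le u_k\le v+\varepsilon$ in $G$. Let $\varepsilon\to0$.
\end{proof}

The function $\log|z|$ is harmonic on each punctured complex line through $0$, and a competitor is subharmonic there, so the one-variable maximum principle makes $\log|z|$ maximal off $0$. For $\log|\Phi|$ the lines are replaced by their preimages under $\Phi$. These may be singular and reducible, so the maximum principle on them requires an argument; we apply it along a single disc through a well-chosen point.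

\begin{lemma}\label{lem:logPhi}
Let $\Phi\colon\mathbb C^n\to\mathbb C^n$ be a polynomial map with $\Phi^{-1}(0)=\{0\}$. Then $u=\log|\Phi|$ is psh on $\mathbb C^n$, and real-valued, continuous and maximal in $\mathbb C^n\setminus\{0\}$.
\end{lemma}

\begin{proof}
The function $u=\max_j\log|\Phi_j|$ is psh, and it is finite and continuous where $\Phi\ne0$. Let $G\Subset\mathbb C^n\setminus\{0\}$ be open, let $w$ be a competitor with $w\le u$ on $\partial G$, and fix $p\in G$. Put $c=\Phi(p)\ne0$ and
\[
\mathcal A=\{z\in\mathbb C^n\setminus\{0\}:\Phi(z)\in\mathbb Cc\}\ni p .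
\]
The line $\mathbb Cc$ is the common kernel of $n-1$ linear forms, so $\mathcal A$ is defined by $n-1$ holomorphic equations and has dimension at least $1$ at each point. Let $\ell$ be a linear form with $\ell(c)=1$ and put $\zeta=\ell\circ\Phi$. On $\mathcal A$ we have $\Phi=\zeta c$, so $\zeta$ has no zeros on $\mathcal A$ and $u=\log|\zeta|+\log|c|$ there.

The function $h=w-u$ is usc on the compact set $\mathcal A\cap\overline G$ and attains a maximum $M$. Suppose $M>0$. The set $K=\{z\in\mathcal A\cap\overline G:h(z)=M\}$ is compact and nonempty, and $K\subset G$ because $h\le0$ on $\partial G$. Choose $q\in K$ at which $\|z\|$ is largest on $K$, and a nonconstant holomorphic disc $\gamma$ in $\mathcal A\cap G$ with $\gamma(0)=q$. Since $\log|\zeta\circ\gamma|$ is harmonic and $w(q)>-\infty$, the function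
\[
h\circ\gamma=w\circ\gamma-\log|\zeta\circ\gamma|-\log|c|
\]
is subharmonic. It attains its maximum $M$ at $0$, so it is constant and $\gamma$ maps into $K$. By the choice of $q$, the subharmonic function $\|\gamma\|^2$ also attains its maximum at $0$, so it is constant, and $0=\partial_t\partial_{\bar t}\|\gamma(t)\|^2=\|\gamma'(t)\|^2$. This contradicts that $\gamma$ is nonconstant. Hence $M\le0$, and in particular $w(p)\le u(p)$.
\end{proof}

The proof uses that $\Phi$ has only $n$ components, in the count of equations for $\mathcal A$. With one more component the lemma fails: for $n=1$ and $\Phi=(z,z^2)$, the function $\max(\log|z|,2\log|z|)$ is not harmonic across $|z|=1$.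

\section{The minimum over small spheres}\label{sec:dichotomy}

Maximality gives lower bounds by comparison, and on a spherical shell the natural competitors are $\alpha+\beta\log\|z-x\|$, which are psh for $\beta\ge0$. The sign restriction on $\beta$ explains the truncation at $0$ below.

\begin{proof}[Proof of Proposition~\ref{prop:dichotomy}]
Take $x=0$. The numbers $m(r)$, $0<r\le R$, are finite because $v$ is locally bounded off $0$. For $0<r<R$ put
\[
\Lambda(r)=\max\Bigl(0,\frac{m(R)-m(r)}{\log(R/r)}\Bigr),\qquad w(z)=m(R)+\Lambda(r)\log\bigl(\|z\|/R\bigr).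
\]
On $\|z\|=R$ we have $w=m(R)\le v$. On $\|z\|=r$ we have $w=m(r)$ if $m(r)\le m(R)$ and $w=m(R)$ otherwise, so $w\le m(r)\le v$. Maximality on the shell $r<\|z\|<R$, which is relatively compact in $\Omega\setminus\{0\}$, gives $m(s)\ge m(R)-\Lambda(r)\log(R/s)$ for $r<s<R$, that is, $\Lambda(s)\le\Lambda(r)$. Thus $\Lambda$ is nonincreasing, and $L=\lim_{r\to0}\Lambda(r)=\sup\Lambda$ exists in $[0,\infty]$.

We show that $m(r)/\log r\to L$. If $L>0$, then $\Lambda(r)>0$ for small $r$, so $m(r)=m(R)-\Lambda(r)\log(R/r)$ and
\[
\frac{m(r)}{\log r}=\frac{m(R)}{\log r}+\Lambda(r)\,\frac{\log r-\log R}{\log r}\longrightarrow L .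
\]
If $L=0$, then $\Lambda\equiv0$ and $m(r)\ge m(R)$ for all $r<R$; as $v$ is bounded above on $\overline B(0,R)$, the function $m$ is bounded and $m(r)/\log r\to0$. So $\Lambda_0$ exists and equals $L$.

For $r<1$ we have $\log r<0$, so the supremum of $v(z)/\log\|z\|$ over $\|z\|=r$ is $m(r)/\log r$; this identifies $\Lambda_0$ with the upper limit. Finally, if $\Lambda_0<\infty$, then for $0<s<R$ the definition of $\Lambda(s)$ gives $m(s)\ge m(R)-\Lambda(s)\log(R/s)\ge m(R)+\Lambda_0\log(s/R)$.
\end{proof}

\section{One step: a channel along a curve}\label{sec:step}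

Let first $n=2$. By Lemma~\ref{lem:logPhi} the function
\[
\max\bigl(d\log|z_1|,\tfrac1d\log|z_2|\bigr)=\tfrac1d\log\bigl|(z_1^{d^2},z_2)\bigr|
\]
is maximal off $0$, and on the axis $z_2=0$ it equals $d\log|z|$. So the ratio in the question can be as large as any given integer $d$. One cannot simply let $d\to\infty$: in the unit bidisc these functions tend to $-\infty$ on the whole axis and to $0$ elsewhere. The channel, here the axis, is visible at every scale. We need a function with the same depth whose channel closes up at a prescribed distance from $0$, and we obtain it by bending the axis.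

\begin{example}\label{ex:parabola}
Let $F(z)=(z_2^2,\,z_1^2+z_2)$ and $g=\frac12\log|F|$. The map $F$ vanishes only at $0$, so $g$ is maximal off $0$. For large $z$ the linear term is negligible and $F$ is close to $(z_2^2,z_1^2)$, for which $\frac12\log|(z_2^2,z_1^2)|=\log|z|$ exactly. Precisely, if $|z|=r\ge2$, then $r^2-r\le|F(z)|\le r^2+r$, so $|g-\log|z||\le\frac12\log2$. For small $z$ the linear term matters. On the parabola $z_2=-z_1^2$ the second component vanishes and $g=\log|z_2|=2\log|z_1|$, which is $2\log|z|$ when $|z_1|\le1$. On the axis $z_1=0$ we have $F=(z_2^2,z_2)$ and $g=\frac12\log|z|$ when $|z_2|\le1$. In the coordinates $z_1$ and $\xi=z_1^2+z_2$, which straighten the parabola, $g=\max(\log|\xi-z_1^2|,\frac12\log|\xi|)$, a close relative of the monomial function above with $d=2$. The parabola is a channel only for $|z_1|<1$: beyond that, $|z|=|z_2|$ on it and $g=\log|z|$.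
\end{example}

Raising the degree improves both features at once. For $F=(z_2^d,z_1^d+z_2)$ the function $\frac1d\log|F|$ equals $d\log|z_1|$ on the curve $z_2=-z_1^d$, hence $-d\log2$ at $z_1=\frac12$, while the error for $|z|\ge2$ decreases like $1/d$. To place the channel at scale $\sigma$ we rescale, and we let the remaining coordinates be passive. For $\sigma>0$ and an integer $d\ge2$ put
\[
F_{d,\sigma}(z)=\bigl(z_2^d,\;z_1^d+\sigma^{d-1}z_2,\;z_3^d,\dots,z_n^d\bigr),\qquad
p_{d,\sigma}=\bigl(\sigma/2,\,-\sigma2^{-d},\,0,\dots,0\bigr).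
\]
This is the only place where $n\ge2$ is used. Parts (i)--(iii) of the next lemma suffice for Theorem~\ref{thm:points}. Parts (iv) and (v) say that the sublevel set $\{|F|<\eta\}$ lies in the polydisc of radius $\theta\sigma$ but reaches out to radius $\theta\sigma/4$, however large $d$ is and however small $\eta$ is as a result.

\begin{lemma}\label{lem:F}
Let $F=F_{d,\sigma}$, $p=p_{d,\sigma}$, $0<\theta\le1$ and $\eta=(\sigma\theta^d/2)^d$.
\begin{itemize}
\item[(i)] $F$ is surjective and $F^{-1}(0)=\{0\}$.
\item[(ii)] If $|z|\ge2\sigma$, then $\bigl|\frac1d\log|F(z)|-\log|z|\bigr|\le\frac1d$. In particular $|F(z)|\to\infty$ as $|z|\to\infty$.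
\item[(iii)] $|p|=\sigma/2$ and $\frac1d\log|F(p)|=\log\sigma-d\log2$.
\item[(iv)] If $|z|\ge\theta\sigma$, then $|F(z)|\ge\eta$.
\item[(v)] If $w=F(z)$ satisfies $|w_1|=\eta/4$ and $|w_2|\le\eta/4$, then $|z|\ge\theta\sigma/4$.
\end{itemize}
\end{lemma}

\begin{proof}
Since $F_{d,\sigma}(\sigma z)=\sigma^dF_{d,1}(z)$ and $p_{d,\sigma}=\sigma p_{d,1}$, and $\eta$ is $\sigma^d$ times its value for $\sigma=1$, each statement reduces to the case $\sigma=1$, which we assume.

(i) To solve $F(z)=w$, take $d$-th roots for $z_2$ and for $z_j$, $j\ge3$, and then solve $z_1^d=w_2-z_2$. For $w=0$ each step forces the value $0$.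

(ii) Let $r=|z|\ge2$ and $t=r^{1-d}\le\frac12$. Every component of $F(z)$ has modulus at most $r^d+r=r^d(1+t)$. If $|z_j|=r$ for some $j\ge2$, then $|F(z)|\ge r^d$; otherwise $|z_1|=r$ and $|F(z)|\ge r^d-r=r^d(1-t)$. Finally $|\log(1\pm t)|\le\log2<1$.

(iii) The second component of $F(p)$ is $2^{-d}-2^{-d}=0$, the first has modulus $(2^{-d})^d$, and the others vanish.

(iv) Let $s=|z|\ge\theta$. If $|z_j|=s$ for some $j\ge2$, then $|F(z)|\ge\theta^d\ge(\theta^d/2)^d$. Otherwise $|z_1|=s$, and there are two cases. If $|z_2|\ge s^d/2$, then $|F(z)|\ge|z_2|^d\ge(\theta^d/2)^d$. If $|z_2|<s^d/2$, then $|F(z)|\ge s^d-|z_2|\ge\theta^d/2\ge(\theta^d/2)^d$.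

(v) From $z_2^d=w_1$ and $d\ge2$ we get $|z_2|=4^{-1/d}\theta^d/2\ge\theta^d/4$, and $|w_2|\le\frac14\,2^{-d}\theta^{d^2}\le\theta^d/16$. Hence $|z_1|^d=|w_2-z_2|\ge\theta^d/4-\theta^d/16\ge\theta^d/16\ge(\theta/4)^d$.
\end{proof}

\section{Infinite compositions}\label{sec:compositions}

Suppose a maximal function $u=\frac1D\log|\Phi|$ has been built, and we want to deepen it near $0$ while keeping it almost unchanged elsewhere. Sums and maxima of maximal functions need not be maximal, but composition stays within the reach of Lemma~\ref{lem:logPhi}: write $u=\frac1D\log|w|$ with $w=\Phi(z)$, and replace $\log|w|$ by $\frac1d\log|F_{d,\sigma}(w)|$. Where $|\Phi|\ge2\sigma$ the function changes by at most $\frac1{Dd}$. At a point with $\Phi(z)=p_{d,\sigma}$ the new value is $\frac1D(\log\sigma-d\log2)$. The factor $\frac1D$ weakens the drop, but $D$ and $\sigma$ are fixed before $d$ is chosen, and $|p_{d,\sigma}|=\sigma/2$ does not depend on $d$. So the drop can be made as large as we wish at points that stay a fixed distance away from $0$.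

Given $\sigma_k\in(0,1)$ and integers $d_k\ge2$ for $k\ge1$, put $F_k=F_{d_k,\sigma_k}$, $p_k=p_{d_k,\sigma_k}$, $\Phi_0=\mathrm{id}$, $D_0=1$, and
\[
\Phi_k=F_k\circ\dots\circ F_1,\quad D_k=d_1\cdots d_k,\quad u_k=\frac1{D_k}\log|\Phi_k|,\quad U_k=\{z:|\Phi_{k-1}(z)|<2\sigma_k\}.
\]
The set $U_k$ is the region in which step $k$ makes a large change; it depends on $\sigma_k$ and the earlier parameters, but not on $d_k$. By Lemma~\ref{lem:F}(i),(ii), each $\Phi_k$ is surjective, vanishes only at $0$ and tends to infinity at infinity. Hence $\inf_{\|z\|\ge s}|\Phi_k|>0$ for every $s>0$, and therefore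
\begin{equation}\label{eq:shrink}
\text{the sets }\{|\Phi_k|<\eta\}\text{ are bounded open neighborhoods of $0$ that shrink to $\{0\}$ as }\eta\to0,
\end{equation}
in the sense that every neighborhood of $0$ contains them for small $\eta$. By Lemma~\ref{lem:F}(iii),
\begin{equation}\label{eq:depth}
\Phi_{k-1}(z)=p_k\quad\Longrightarrow\quad z\in U_k\setminus\{0\}\quad\text{and}\quad u_k(z)=\frac1{D_{k-1}}\bigl(\log\sigma_k-d_k\log2\bigr).
\end{equation}

\begin{lemma}\label{lem:limitv}
Assume that
\begin{itemize}
\item[(H1)] $U_{k+1}\subset U_k\cap\{\|z\|<\frac1{k+1}\}$ for all $k\ge1$;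
\item[(H2)] $D_k^{-1}\log(2\sigma_{k+1})\to-\infty$ as $k\to\infty$.
\end{itemize}
Then $(u_k)$ converges uniformly on $\{\|z\|\ge\rho\}$ for every $\rho>0$, the limit $v$, extended by $v(0)=-\infty$, belongs to $\mathcal M_n$, and
\begin{equation}\label{eq:stable}
|v-u_k|\le\sum_{i>k}\frac1{D_i}\le\frac1{D_k}\le1\qquad\text{on }\mathbb C^n\setminus U_{k+1},\quad k\ge0 .
\end{equation}
\end{lemma}

\begin{proof}
\emph{Convergence.} If $z\notin U_i$, Lemma~\ref{lem:F}(ii) applied to $F_i$ at the point $\Phi_{i-1}(z)$ gives $|u_i(z)-u_{i-1}(z)|\le\frac1{D_{i-1}d_i}=\frac1{D_i}$. If $z\notin U_{k+1}$, then $z\notin U_i$ for all $i>k$ by (H1). Since $D_i\ge2^{i-k}D_k$, we obtain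
\begin{equation}\label{eq:partial}
|u_j-u_k|\le\sum_{i=k+1}^j\frac1{D_i}\le\frac1{D_k}\le2^{-k}\qquad\text{on }\mathbb C^n\setminus U_{k+1},\quad j\ge k .
\end{equation}
For $k\ge1/\rho$ the set $\{\|z\|\ge\rho\}$ is disjoint from $U_{k+1}$, so the convergence is uniform there, and \eqref{eq:stable} follows by letting $j\to\infty$. By Lemmas~\ref{lem:logPhi} and~\ref{lem:limit}, $v$ is real-valued, continuous, psh and maximal in $\mathbb C^n\setminus\{0\}$.

\emph{The pole.} Inside $U_{k+1}$ the estimate \eqref{eq:partial} is not available, but an upper bound passes from the boundary to the interior. On $\partial U_{k+1}$ we have $|\Phi_k|=2\sigma_{k+1}$, so \eqref{eq:partial} gives $u_j\le D_k^{-1}\log(2\sigma_{k+1})+1$ there for $j\ge k$. By the maximum principle the same bound holds in $U_{k+1}$, and letting $j\to\infty$ we get $v\le D_k^{-1}\log(2\sigma_{k+1})+1$ on $U_{k+1}\setminus\{0\}$. Each $U_{k+1}$ is a neighborhood of $0$, so (H2) yields $v(z)\to-\infty$ as $z\to0$. Thus $v$ is usc at $0$; the mean value inequality over small circles holds at points $a\ne0$, and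 it is trivial at $0$, where $v=-\infty$. Hence $v\in\mathrm{PSH}(\mathbb C^n)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:points}]
Put $\sigma_1=\frac14$. Suppose that $k\ge1$ and that $\Phi_{k-1}$, $D_{k-1}$, $\sigma_k$ are given. The set $\{|\Phi_{k-1}|=\sigma_k/2\}$ is nonempty, compact and does not contain $0$, so
\[
a_k=\min\{\|z\|:|\Phi_{k-1}(z)|=\sigma_k/2\}>0 .
\]
Choose $d_k\ge2$ so large that
\begin{equation}\label{eq:dk}
\frac1{D_{k-1}}\bigl(\log\sigma_k-d_k\log2\bigr)\le-A(a_k)-1 ,
\end{equation}
and choose $z^{(k)}$ with $\Phi_{k-1}(z^{(k)})=p_k$. Then $\|z^{(k)}\|\ge a_k$ because $|p_k|=\sigma_k/2$, and \eqref{eq:depth} gives $z^{(k)}\in U_k\setminus\{0\}$ and $u_k(z^{(k)})\le-A(a_k)-1$. By \eqref{eq:shrink} we can finally choose $\sigma_{k+1}\in(0,1)$ so small that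
\[
U_{k+1}\subset U_k\cap\{\|z\|<\tfrac1{k+1}\},\qquad z^{(k)}\notin U_{k+1},\qquad\log(2\sigma_{k+1})\le-kD_k .
\]
Lemma~\ref{lem:limitv} gives $v\in\mathcal M_n$. We have $z^{(k)}\to0$ since $z^{(k)}\in U_k$, and \eqref{eq:stable} applies at $z^{(k)}\notin U_{k+1}$, so the later steps cannot fill the depth reached at step $k$:
\[
v(z^{(k)})\le u_k(z^{(k)})+1\le-A(a_k)\le-A(\|z^{(k)}\|),
\]
where the last inequality is the monotonicity of $A$.
\end{proof}

\section{The rate on every sphere}\label{sec:spheres}

For a radius $r$ between $\|z^{(k+1)}\|$ and $\|z^{(k)}\|$, the minimum principle will give $\min_{\|z\|=r}v\le v(z^{(k)})$. This proves (a) if $v(z^{(k)})\le-A(\|z^{(k+1)}\|)$, that is, if the depth reached at step $k$ suffices for all radii down to the next point. We therefore need a lower bound for $\|z^{(k+1)}\|$ that is known \emph{before} $d_k$ is chosen. This looks circular: $z^{(k+1)}$ lies in $U_{k+1}$, which must avoid $z^{(k)}$, so $2\sigma_{k+1}\le|F_k(p_k)|=(\sigma_k2^{-d_k})^{d_k}$ is tiny when $d_k$ is large.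

The way out is that $U_{k+1}$ is thin but long. The map $F_k$ sends the curve $z_1^{d}+\sigma^{d-1}z_2=0$, $z_3=\dots=z_n=0$ (with $d=d_k$, $\sigma=\sigma_k$) onto the first coordinate axis and contracts it enormously, and $p_{k+1}$ lies close to that axis; this is the reason for the order of the first two components of $F_k$. So the preimages of $p_{k+1}$ under $F_k$ lie far out along the channel of step $k$. Lemma~\ref{lem:F}(iv),(v) makes this quantitative, provided that $\sigma_{k+1}$ is given by an exact formula and is not merely small.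

\begin{proof}[Proof of Theorem~\ref{thm:spheres}, parts (a) and (b)]
Start with the given $\sigma_1$. Given $\Phi_{k-1}$, $D_{k-1}$, $\sigma_k$, make the following choices in this order.
\begin{itemize}
\item[1.] By \eqref{eq:shrink}, choose $\theta_k\in(0,\frac12]$ with $\{|\Phi_{k-1}|<\theta_k\sigma_k\}\subset\{\|z\|<\frac1{k+1}\}$, and put
\[
a_k=\min\{\|z\|:|\Phi_{k-1}(z)|\ge\theta_k\sigma_k/4\},
\]
which is positive because the set is closed, nonempty and does not contain $0$.
\item[2.] Choose $d_k\ge\max(2,kD_{k-1})$ satisfying \eqref{eq:dk} with this $a_k$, and $d_1\ge2/\delta$ when $k=1$.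
\item[3.] Put $\eta_k=(\sigma_k\theta_k^{d_k}/2)^{d_k}$ and $\sigma_{k+1}=\eta_k/2\in(0,1)$.
\end{itemize}

\emph{The limit.} We have $U_{k+1}=\{|F_k\circ\Phi_{k-1}|<\eta_k\}$, so Lemma~\ref{lem:F}(iv) gives
\begin{equation}\label{eq:nested}
U_{k+1}\subset\{|\Phi_{k-1}|<\theta_k\sigma_k\}\subset U_k\cap\{\|z\|<\tfrac1{k+1}\},
\end{equation}
which is (H1). For (H2), the condition $d_k\ge kD_{k-1}$ gives
\[
\frac{\log(2\sigma_{k+1})}{D_k}=\frac{\log(\sigma_k/2)+d_k\log\theta_k}{D_{k-1}}\le-\frac{d_k\log2}{D_{k-1}}\le-k\log2 .
\]
Lemma~\ref{lem:limitv} provides $v\in\mathcal M_n$.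

\emph{Part (b).} Here $u_0=\log|z|$ and $U_1=\{|z|<2\sigma_1\}$. Since $D_i\ge2^{i-1}d_1$, the estimate \eqref{eq:stable} with $k=0$ gives $|v-\log|z||\le\sum_{i\ge1}1/D_i\le2/d_1\le\delta$ off $U_1$.

\emph{The deep points.} For each $k\ge1$ choose $z^{(k)}$ with $\Phi_{k-1}(z^{(k)})=p_k$. By \eqref{eq:depth} and \eqref{eq:dk}, $z^{(k)}\in U_k\setminus\{0\}$, so $z^{(k)}\to0$, and $u_k(z^{(k)})\le-A(a_k)-1$. Since $|\Phi_{k-1}(z^{(k)})|=\sigma_k/2\ge\theta_k\sigma_k$, the inclusion \eqref{eq:nested} shows $z^{(k)}\notin U_{k+1}$, and \eqref{eq:stable} gives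
\begin{equation}\label{eq:deep}
v(z^{(k)})\le-A(a_k).
\end{equation}
Next, $F_k$ maps the point $\Phi_{k-1}(z^{(k+1)})$ to $p_{k+1}$. The first coordinate of $p_{k+1}$ is $\sigma_{k+1}/2=\eta_k/4$, and the second has modulus $\sigma_{k+1}2^{-d_{k+1}}\le\eta_k/4$, whatever $d_{k+1}$ is. Lemma~\ref{lem:F}(v) gives $|\Phi_{k-1}(z^{(k+1)})|\ge\theta_k\sigma_k/4$, and by the definition of $a_k$,
\begin{equation}\label{eq:far}
\|z^{(k+1)}\|\ge a_k .
\end{equation}

\emph{Part (a).} The function $m(r)=\min_{\|z\|=r}v$ is nondecreasing on $(0,\infty)$. Indeed, for $r<s<R$, comparison of $v$ with the constant $\min(m(r),m(R))$ on the shell $r<\|z\|<R$ gives $m(s)\ge\min(m(r),m(R))$, and $m(R)\to\infty$ as $R\to\infty$ by (b). Let $r_0=\|z^{(1)}\|$ and $0<r<r_0$, and let $k$ be the last index with $\|z^{(k)}\|\ge r$; it exists because $z^{(k)}\to0$. Then $a_k\le\|z^{(k+1)}\|<r\le\|z^{(k)}\|$ by \eqref{eq:far}, and \eqref{eq:deep} and the monotonicity of $m$ and $A$ give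
\[
m(r)\le m(\|z^{(k)}\|)\le v(z^{(k)})\le-A(a_k)\le-A(r).\qedhere
\]
\end{proof}

\section{The Monge--Amp\`ere mass}\label{sec:mass}

Maximality confines the measure $(dd^cv)^n$ to the origin, and it remains to find its mass. The behavior of $v$ at $0$ is too wild for a local computation, so we read the mass off at infinity, where $v$ is close to $\log|z|$. For a locally bounded psh function $u$, $(dd^cu)^n$ is a positive measure whose restriction to an open set depends only on the restriction of $u$, and which vanishes exactly where $u$ is maximal. We use two further facts.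
\begin{itemize}
\item[(MA1)] If $v$ is psh and locally bounded off a point, then $(dd^cv)^n$ is well defined as a positive measure, and $(dd^cv_j)^n\to(dd^cv)^n$ weakly for the truncations $v_j=\max(v,-j)\downarrow v$; see \cite{De}.
\item[(MA2)] If $u$ is psh and locally bounded on $\mathbb C^n$ and $u-\max(0,\log|z|)$ is bounded, then $(dd^cu)^n$ has total mass $1$ in the normalization of Theorem~\ref{thm:spheres}(c); see \cite{Ta,BT}.
\end{itemize}

\begin{proof}[Proof of Theorem~\ref{thm:spheres}(c)]
Let $v_j=\max(v,-j)$ for integers $j\ge1$, and $\mu_j=(dd^cv_j)^n$. On $|z|\le2$ the function $v_j$ is bounded, from below by $-j$ and from above because it is usc. On $|z|\ge2$ we have $\log|z|>0$ and $|z|\ge2\sigma_1$, so (b) gives $\log|z|-\delta\le v\le v_j\le\log|z|+\delta$. By (MA2), $\mu_j$ is a probability measure. On the open set $\{v>-j\}\subset\mathbb C^n\setminus\{0\}$ the function $v_j=v$ is locally bounded and maximal, so $\mu_j$ vanishes there and is carried by $K_j=\{v\le-j\}$.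

The sets $K_j$ are closed, because $v$ is continuous off $0$ and $0\in K_j$, and bounded, because $v\to+\infty$ at infinity. They decrease, and their intersection is $\{0\}$ because $v$ is finite off $0$. By compactness, every neighborhood of $0$ contains $K_j$ for large $j$. For a continuous function $\varphi$ with compact support,
\[
\Bigl|\int\varphi\,d\mu_j-\varphi(0)\Bigr|\le\sup_{K_j}|\varphi-\varphi(0)|\longrightarrow0 ,
\]
so $\mu_j\to\delta_0$ weakly, and (MA1) gives $(dd^cv)^n=\delta_0$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{BT} Bedford and Taylor, Ann. Inst. Fourier \textbf{38} (1988).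

\bibitem{De} Demailly, \emph{Monge--Amp\`ere operators, Lelong numbers and intersection theory}, 1993.

\bibitem{PS} \emph{Plurisubharmonic singularities}, \texttt{http://nlaga-simons.ucad.sn/\allowbreak files/\allowbreak admin\_files/\allowbreak Syllabi/\allowbreak CoursCIMPA/\allowbreak CoursAlexander/\allowbreak CoursAlexander-fr.pdf}

\bibitem{Ta} B.~A. Taylor, Lecture Notes in Math. \textbf{1028} (1983).

\end{thebibliography}
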